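\title{Linear maps preserving local spectral radius zero at a fixed vector}

\begin{abstract}
Let $X$ and $Y$ be infinite-dimensional complex Banach spaces with fixed nonzero vectors $x_0\in X$ and $y_0\in Y$. We prove that a linear map $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ preserves, in both directions, the vanishing of the local spectral radius at the fixed vector if and only if $\varphi(T)=\alpha ATA^{-1}$ for a nonzero scalar $\alpha$ and a bounded linear bijection $A$ with $Ax_0=y_0$. This confirms a conjecture. The result holds whenever $\dim X\ge3$, and for all linear spaces of operators that contain the identity and the finite-rank operators; the pair $(\alpha,A)$ is unique. In dimension two the statement fails, and we determine all preservers. The main step is to decide which operators are sums of two operators of local spectral radius zero at $x_0$.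
\end{abstract}

\section{Introduction}

Let $X$ be a complex Banach space and $\mathcal L(X)$ the algebra of all bounded linear operators on $X$. The \emph{local spectral radius} of $T\in\mathcal L(X)$ at $x\in X$ is
\[
\mathrm r_T(x)=\limsup_{n\to\infty}\|T^nx\|^{1/n}.
\]
It is the exponential growth rate of the single orbit $x,Tx,T^2x,\dots$, and it is at most the spectral radius $\lim_n\|T^n\|^{1/n}$, because $\|T^nx\|\le\|T^n\|\,\|x\|$. If $x$ is an eigenvector with eigenvalue $\lambda$, then $\mathrm r_T(x)=|\lambda|$. The equation $\mathrm r_T(x)=0$ says that the orbit tends to zero faster than every geometric sequence. This happens when $T^kx=0$ for some $k$, and in finite dimension only then (Lemma~\ref{lem:orbit}). In infinite dimension the orbit need not terminate: the weighted shift $Te_n=e_{n+1}/(n+1)$ on $\ell^2$ has $T^ne_0=e_n/n!$, so $\mathrm r_T(e_0)=0$.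

Fix a second complex Banach space $Y$ and nonzero vectors $x_0\in X$, $y_0\in Y$. We study linear maps $\varphi$ between spaces of operators on $X$ and on $Y$ such that
\begin{equation}\label{eq:pres}
\mathrm r_T(x_0)=0\iff \mathrm r_{\varphi(T)}(y_0)=0
\end{equation}
for every $T$ in the domain of $\varphi$. There is an evident family of such maps. If $\alpha\ne0$ is a scalar, $A\colon X\to Y$ is a bounded linear bijection with $Ax_0=y_0$, and $\varphi(T)=\alpha ATA^{-1}$, then $\varphi(T)^ny_0=\alpha^nAT^nx_0$; since $\|A^{-1}\|^{-1}\|x\|\le\|Ax\|\le\|A\|\,\|x\|$, this gives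
\begin{equation}\label{eq:if}
\mathrm r_{\varphi(T)}(y_0)=|\alpha|\,\mathrm r_T(x_0).
\end{equation}
Other symmetries of the nilpotent matrices need not respect the fixed vector. With $x_0=e_1\in\mathbb C^2$ and the matrix units $E_{ij}$, the matrix $E_{12}+E_{22}$ annihilates $e_1$, while its transpose sends $e_1$ to the fixed point $e_2$; so transposition violates \eqref{eq:pres}. One is led to guess that the surjective linear maps with property \eqref{eq:pres} are exactly the maps $T\mapsto\alpha ATA^{-1}$. For infinite-dimensional $X$ and $Y$ this is conjectured in \cite{source}, and our first theorem confirms the conjecture.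

\begin{theorem}\label{thm:conj}
Let $X$ and $Y$ be infinite-dimensional complex Banach spaces and let $x_0\in X$, $y_0\in Y$ be nonzero. A linear map $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfies \eqref{eq:pres} for all $T\in\mathcal L(X)$ if and only if there are $\alpha\in\mathbb C\setminus\{0\}$ and a bounded linear bijection $A\colon X\to Y$ with $Ax_0=y_0$ and $\varphi(T)=\alpha ATA^{-1}$ for all $T\in\mathcal L(X)$.
\end{theorem}

The hypothesis is weaker than it may look. The map $\varphi$ is assumed neither continuous nor multiplicative, and condition \eqref{eq:pres} sees each operator through one orbit only: it does not distinguish between two operators that both annihilate $x_0$. What makes it strong is the interplay with addition. The set where $\mathrm r_T(x_0)=0$ is closed under scalar multiples but not under sums ($E_{12}$ and $E_{21}$ have local spectral radius zero at $e_1$, and $(E_{12}+E_{21})^2=I$), so one can test an operator by adding others to it. The operators that we add are always of finite rank or finite-rank perturbations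 of a scalar, and so the proof gives the following more general statement, of which Theorem~\ref{thm:conj} is the case $\mathcal A=\mathcal L(X)$, $\mathcal B=\mathcal L(Y)$.

\begin{theorem}\label{thm:main}
Let $X$ and $Y$ be complex Banach spaces with $\dim X\ge3$ (finite or infinite) and $Y\ne\{0\}$, and let $x_0\in X$, $y_0\in Y$ be nonzero. Let $\mathcal A\subset\mathcal L(X)$ and $\mathcal B\subset\mathcal L(Y)$ be linear subspaces, not assumed to be closed or to be algebras, that contain the identity and all bounded finite-rank operators. A linear map $\varphi$ from $\mathcal A$ onto $\mathcal B$ satisfies \eqref{eq:pres} for all $T\in\mathcal A$ if and only if $\varphi(T)=\alpha ATA^{-1}$ for all $T\in\mathcal A$, with $\alpha\ne0$ and $A\colon X\to Y$ a bounded linear bijection such that $Ax_0=y_0$ and $A\mathcal AA^{-1}=\mathcal B$. The pair $(\alpha,A)$ is unique.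
\end{theorem}

The conclusion holds trivially in dimension one, where $\mathrm r_T(x_0)=0$ means $T=0$ and $\varphi$ is multiplication by a nonzero scalar. In dimension two there are more preservers.

\begin{theorem}\label{thm:two}
Let $\dim X=\dim Y=2$. The linear maps $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ that satisfy \eqref{eq:pres} for all $T\in\mathcal L(X)$ are exactly the maps
\[
\varphi(T)=\alpha ATA^{-1}+\operatorname{tr}(T)\,R,
\]
where $\alpha\ne0$, $A\colon X\to Y$ is a linear bijection with $Ax_0=y_0$, and $R\in\mathcal L(Y)$ satisfies $Ry_0=0$ and $\operatorname{tr}R\ne-\alpha$. In particular, the conclusion of Theorem~\ref{thm:main} fails for $\dim X=2$.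
\end{theorem}

Surjectivity cannot be dropped either; see Remark~\ref{rem:onto}.

The ``if'' part of Theorem~\ref{thm:main} is \eqref{eq:if}. For the converse, let $N$ be the set of operators with $\mathrm r_T(x_0)=0$. The map $\varphi$ is a linear bijection that carries $N$ onto its counterpart (Section~\ref{sec:basic}), so it respects everything built from $N$ by linear operations, for instance $N+N$. In Section~\ref{sec:sums} we show that the operators outside $N+N$ have the form $dI+x_0\otimes f$, and that such an operator with $d\neq0$ lies in $N+N$ exactly when $-f(x_0)/d$ is a positive integer $k\le\dim X$; the integer $k$ is then the length of the orbits of the two summands. The set of these integers is rigid enough to force $\varphi$ to preserve the length of a finite orbit (Section~\ref{sec:W}). From then on the argument is linear algebra with orbits of lengths one, two and three, followed by the closed graph theorem (Section~\ref{sec:similarity}). Section~\ref{sec:two} treats dimension two.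

\section{Finite orbits and injectivity}\label{sec:basic}

In this section and the next, $X$ is a complex Banach space with $\dim X\ge2$, the vector $x_0\in X$ is nonzero, and $\mathcal A\subset\mathcal L(X)$ is a linear subspace that contains the identity and all bounded finite-rank operators. For $u\in X$ and a linear functional $f$ we write $u\otimes f$ for the map $x\mapsto f(x)u$, and we write $z-T$ for $zI-T$. Put
\[
N=\{T\in\mathcal A:\mathrm r_T(x_0)=0\},\qquad N_k=\{T\in\mathcal A:T^kx_0=0\ne T^{k-1}x_0\}\quad(k\ge1).
\]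
Then $N_k\subset N$, the set $N$ is closed under scalar multiples, and $N_1=\{T\in\mathcal A:Tx_0=0\}$ is a linear subspace. For $T\in\mathcal L(X)$ let $E_T$ be the linear span of the orbit $x_0,Tx_0,T^2x_0,\dots$; it is the smallest $T$-invariant subspace containing $x_0$. The corresponding objects for $(Y,y_0,\mathcal B)$ carry a prime.

Test operators come from the Hahn--Banach theorem. If $v_1,\dots,v_k\in X$ are linearly independent, there are $f_1,\dots,f_k\in X^*$ with $f_i(v_j)=\delta_{ij}$. Hence some $f\in X^*$ takes prescribed values at $v_1,\dots,v_k$, and for arbitrary $w_1,\dots,w_k\in X$ the finite-rank operator $S=\sum_iw_i\otimes f_i$ satisfies $Sv_i=w_i$. Whenever we prescribe an operator on finitely many independent vectors, we mean such an operator; it belongs to $\mathcal A$.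

\begin{lemma}\label{lem:orbit}
Let $k\ge1$ be an integer.
\begin{enumerate}
\item[(a)] If $T\in N_k$, then $x_0,Tx_0,\dots,T^{k-1}x_0$ is a basis of $E_T$.
\item[(b)] If $T\in N$ and $\dim E_T=k$, then $T|_{E_T}$ is nilpotent and $T\in N_k$. In particular, if $T\in N$ and $Tx_0\in\mathbb Cx_0$, then $Tx_0=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vectors span $E_T$. If $\sum_{j<k}c_jT^jx_0=0$ and $c_i$ is the first nonzero coefficient, then applying $T^{k-1-i}$ gives $c_iT^{k-1}x_0=0$, which is false.

(b) Let $Te=\lambda e$ with $0\ne e\in E_T$, and write $e=p(T)x_0$ with a polynomial $p$. Then $|\lambda|^n\|e\|=\|p(T)T^nx_0\|\le\|p(T)\|\,\|T^nx_0\|$, and taking $n$th roots gives $|\lambda|\le\mathrm r_T(x_0)=0$. An operator on a $k$-dimensional complex space whose only eigenvalue is $0$ has vanishing $k$th power, so $T^kx_0=0$. If $T^{k-1}x_0$ were zero, $E_T$ would have dimension less than $k$.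
\end{proof}

It is known that linear maps satisfying \eqref{eq:pres} are injective. We include a proof, which is also a first example of testing an operator by adding finite-rank operators to it. An operator $T$ in the kernel of $\varphi$ can be added to any operator without changing membership in $N$; for $T\ne0$ we find $S\in N$ such that the orbit of $x_0$ under $T+S$ does not decay.

\begin{lemma}\label{lem:inj}
Every linear map $\varphi\colon\mathcal A\to\mathcal L(Y)$ that satisfies \eqref{eq:pres} for all $T\in\mathcal A$ is injective.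
\end{lemma}

\begin{proof}
Let $\varphi(T)=0$. Since $\varphi(T+S)=\varphi(S)$, we have $T+S\in N$ for every $S\in N$; in particular $T\in N$.

Suppose $u=Tx_0\ne0$. By Lemma~\ref{lem:orbit}(b), $u\notin\mathbb Cx_0$. Take $S$ with $Sx_0=0$ and $Su=x_0-Tu$. Then $S\in N_1$, while $T+S$ interchanges $x_0$ and $u$, so that $\mathrm r_{T+S}(x_0)=1$. This contradiction shows that $Tx_0=0$.

Suppose $w=Tv\ne0$ for some $v$; then $v\notin\mathbb Cx_0$. If $w\notin\operatorname{span}(x_0,v)$, take $S$ with $Sx_0=v$, $Sv=0$, $Sw=x_0-Tw$. Then $S\in N_2$, while $T+S$ permutes $x_0,v,w$ cyclically, which is again a contradiction. If $w=ax_0+bv$, take $S$ with $Sx_0=v$, $Sv=0$. Then $S\in N_2$, and $T+S$ sends $x_0$ to $v$ and $v$ to $ax_0+bv$. So $E_{T+S}=\operatorname{span}(x_0,v)$, and the characteristic polynomial of $T+S$ on this plane is $\lambda^2-b\lambda-a\ne\lambda^2$, contrary to Lemma~\ref{lem:orbit}(b). Hence $T=0$.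
\end{proof}

\section{Sums of two operators in $N$}\label{sec:sums}

To pin down $\varphi$ we need a small class of operators that can be described in terms of $N$ and the linear structure alone. The complement of $N+N=\{P+Q:P,Q\in N\}$ provides one. It lies in the subspace
\[
W=\{dI+x_0\otimes f:\ d\in\mathbb C,\ f\in X^*\}\subset\mathcal A .
\]
For $T=dI+x_0\otimes f$ the scalar $d$ and the functional $f$ are determined by $T$, because $\dim X\ge2$. We put $d(T)=d$ and $s(T)=f(x_0)$, so that $Tx_0=(d+s)x_0$.

\begin{lemma}\label{lem:outsideW}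
Every $T\in\mathcal A\setminus W$ belongs to $N+N$.
\end{lemma}

\begin{proof}
If $Tx_0=0$, then $T=T+0\in N+N$. If $u=Tx_0\notin\mathbb Cx_0$, take $P$ with $Px_0=u$, $Pu=0$; then $P\in N_2$ and $T-P\in N_1$.

It remains to treat $Tx_0=cx_0$ with $c\ne0$. Suppose first that $Tv\in\operatorname{span}(x_0,v)$ for all $v$. Then every nonzero vector of $X/\mathbb Cx_0$ is an eigenvector of the induced linear map, which is therefore a scalar $d$ (if $\xi,\eta$ are independent, the eigenvalues at $\xi$ and $\eta$ both equal the eigenvalue at $\xi+\eta$). So $Tv-dv=f(v)x_0$, where $f$ is linear and bounded because $T-d$ is, and $T\in W$. This case is excluded, so there is $v$ such that $x_0$, $v$ and $t=Tv$ are independent.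

We look for $T=P+Q$ with $Px_0=v$ and $Pv=0$. This forces $Qx_0=cx_0-v$ and $Qv=t$, hence $Q^2x_0=c(cx_0-v)-t$, and we are still free to require $Q^3x_0=0$. Precisely, put $b_1=cx_0-v$ and $b_2=cb_1-t$. The vectors $x_0,b_1,b_2$ are independent. Take $Q$ with $Qx_0=b_1$, $Qb_1=b_2$, $Qb_2=0$, so $Q\in N_3$. Then $Qv=Q(cx_0-b_1)=cb_1-b_2=t$, and $P=T-Q$ satisfies $Px_0=cx_0-b_1=v$ and $Pv=t-t=0$. So $P\in N_2$.
\end{proof}

Operators in $W$ resist this flexibility, for a reason that is best seen on finite orbits. If $T\in W$, then every subspace $E$ containing $x_0$ is $T$-invariant, and if $\dim E=k$ then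
\begin{equation}\label{eq:trace}
\operatorname{tr}(T|_E)=k\,d(T)+s(T),
\end{equation}
since $x_0\otimes f$ restricted to $E$ has trace $f(x_0)$.

\begin{lemma}\label{lem:trace}
Let $T\in W$ and $T=P+Q$ with $P,Q\in N$. If $\dim E_P=k<\infty$, then $P,Q\in N_k$ and $k\,d(T)+s(T)=0$.
\end{lemma}

\begin{proof}
The space $E_P$ contains $x_0$ and is invariant under $P$ and $T$, hence under $Q=T-P$; so $E_Q\subset E_P$. In the same way $E_P\subset E_Q$. By Lemma~\ref{lem:orbit}(b), $P$ and $Q$ lie in $N_k$ and are nilpotent on $E=E_P=E_Q$. So $T|_E$ has trace zero, and \eqref{eq:trace} gives the claim.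
\end{proof}

For example, if $X$ is finite-dimensional, the identity ($d=1$, $s=0$) is not in $N+N$. The next example shows in the smallest cases that the trace condition is also sufficient.

\begin{example}\label{ex:small}
For $k=1$ the condition $d+s=0$ says that $Tx_0=0$, so $T\in N$. Let $k=2$ and $d\neq0$, so $f(x_0)=-2d$. Take $e_1\notin\mathbb Cx_0$ and $P$ with $Px_0=e_1$, $Pe_1=0$. On the plane with basis $x_0,e_1$,
\[
T=\begin{pmatrix}-d&f(e_1)\\0&d\end{pmatrix},\qquad
P=\begin{pmatrix}0&0\\1&0\end{pmatrix},\qquad
T-P=\begin{pmatrix}-d&f(e_1)\\-1&d\end{pmatrix}.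
\]
The matrix $T-P$ has trace $0$ and determinant $f(e_1)-d^2$, so it is nilpotent exactly when $f(e_1)=d^2$. Since $f(x_0)\ne0$, we can arrange this by adding a multiple of $x_0$ to $e_1$. The values $f(x_0)=-2d$ and $f(e_1)=d^2$ are the coefficients of $(w-d)^2$, the characteristic polynomial that $P-x_0\otimes f$ must have if $T-P=d-(P-x_0\otimes f)$ is to be nilpotent.
\end{example}

The same computation works for every $k$.

\begin{lemma}\label{lem:construct}
Let $P\in N_k$, $d\in\mathbb C$, and let $f\in X^*$ satisfy $f(P^jx_0)=(-d)^{j+1}\binom{k}{j+1}$ for $0\le j\le k-1$. Then $dI+x_0\otimes f-P\in N$.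
\end{lemma}

\begin{proof}
The $k$-dimensional space $E=E_P$ is invariant under $C=P-x_0\otimes f$; all operators below are restricted to $E$. Recall that $\det(I+y\otimes f)=1+f(y)$, as one sees in a basis that begins with $y$ when $y\neq0$. Since $P$ is nilpotent on $E$, for $w\ne0$ we have $\det(w-P)=w^k$ and $(w-P)^{-1}x_0=\sum_{j<k}P^jx_0\,w^{-j-1}$. Therefore
\begin{align*}
\det(w-C)&=\det(w-P)\,\det\bigl(I+(w-P)^{-1}x_0\otimes f\bigr)
=w^k\Bigl(1+\sum_{j<k}f(P^jx_0)\,w^{-j-1}\Bigr)\\
&=w^k\sum_{i=0}^k\binom ki\Bigl(-\frac dw\Bigr)^i=(w-d)^k .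
\end{align*}
By the Cayley--Hamilton theorem $(d-C)^k=0$ on $E$, and $d-C=dI+x_0\otimes f-P$.
\end{proof}

In infinite dimension Lemma~\ref{lem:trace} does not apply at once: the orbits of $P$ and $Q$ may span infinite-dimensional spaces, on which there is no trace. We show that this cannot happen when $d\ne0$. The tool is the generating function of the orbit. For $T\in N$ put
\[
x_T(z)=\sum_{n\ge0}T^nx_0\,z^{-n-1}\qquad(z\in\mathbb C\setminus\{0\}).
\]
For each $\varepsilon>0$ there is a constant $c_\varepsilon$ with $\|T^nx_0\|\le c_\varepsilon(\varepsilon/2)^n$, so the series converges uniformly on $|z|\ge\varepsilon$. Thus $x_T$ is a holomorphic $X$-valued function on $\mathbb C\setminus\{0\}$ that tends to $0$ at $\infty$, and the series telescopes to give $(z-T)x_T(z)=x_0$. For $|z|>\|T\|$ the operator $z-T$ is invertible and $x_T(z)=(z-T)^{-1}x_0$. So $T\in N$ implies that the resolvent applied to $x_0$ continues holomorphically to all of $\mathbb C\setminus\{0\}$, and the orbit terminates exactly when the singularity at $0$ is a pole. The identity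 theorem and the uniqueness of Laurent coefficients hold for $X$-valued holomorphic functions: apply the scalar statements to the compositions with functionals in $X^*$, which separate the points of $X$.

\begin{lemma}\label{lem:pole}
Let $T\in W$ with $d(T)\ne0$, and let $T=P+Q$ with $P,Q\in N$. Then $P^mx_0=0$ for some $m$.
\end{lemma}

\begin{proof}
Write $T=dI+x_0\otimes f$. Up to a rank-one term, $-Q$ is $P$ shifted by $d$, so the functions attached to $P$ and to $-Q$ are related, while their singularities sit at the different points $0$ and $d$. Let $F(w)=x_{-Q}(w-d)$. It is holomorphic on $\mathbb C\setminus\{d\}$, tends to $0$ at $\infty$, and satisfies $(w-d+Q)F(w)=x_0$. Since $w-d+Q=w-P+x_0\otimes f$, this reads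
\[
(w-P)F(w)=q(w)\,x_0,\qquad q(w)=1-f(F(w)).
\]
For large $|w|$ we may invert $w-P$ and obtain $F(w)=q(w)x_P(w)$. By the identity theorem this holds on the connected set $\mathbb C\setminus\{0,d\}$.

Because $d\ne0$, both $F$ and $q$ are holomorphic near $0$. The function $q$ tends to $1$ at $\infty$, so it does not vanish identically on $\mathbb C\setminus\{d\}$, and $q(w)=w^mq_1(w)$ with $m\ge0$, $q_1$ holomorphic near $0$ and $q_1(0)\ne0$. Then $w^mx_P(w)=F(w)/q_1(w)$ extends holomorphically to $0$. The coefficient of $w^{-1}$ in $w^mx_P(w)=\sum_nP^nx_0\,w^{m-n-1}$ is $P^mx_0$, so $P^mx_0=0$.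
\end{proof}

We collect the results. The linear map $\pi=(d,s)\colon W\to\mathbb C^2$ is onto, since $\pi(I)=(1,0)$ and $\pi(x_0\otimes f)=(0,1)$ if $f(x_0)=1$. Let $L=\ker\pi$, and consider the lines $\ell_k=\mathbb C(1,-k)$ for $k=1,2,\dots$ and $\ell_\infty=\mathbb C(0,1)$ in $\mathbb C^2$. Their preimages
\[
H_k=\{T\in W:kd+s=0\},\qquad H_\infty=\{T\in W:d=0\}
\]
are distinct hyperplanes (subspaces of codimension one) of $W$, and any two of them meet in $L$, which has codimension two. Let $J=J^*=\{1,\dots,n\}$ if $\dim X=n<\infty$, and let $J=\{1,2,\dots\}$, $J^*=J\cup\{\infty\}$ if $\dim X=\infty$.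

\begin{proposition}\label{prop:sums}
\begin{enumerate}
\item[(a)] $\displaystyle\bigcup_{k\in J}H_k\subset W\cap(N+N)\subset\bigcup_{k\in J^*}H_k$.
\item[(b)] The set $\mathcal A\setminus(N+N)$ spans $W$.
\item[(c)] $W\cap N=H_1$.
\item[(d)] For $k\in J$, $\;N_k=\{P\in N:\ T-P\in N\text{ for some }T\in H_k\setminus L\}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $T=dI+x_0\otimes f\in H_k$ with $k\in J$. If $d=0$, then $s=0$ and $T\in N_1\subset N+N$. If $d\ne0$, choose independent vectors $e_0=x_0,e_1,\dots,e_{k-1}$. Since $f(x_0)=-kd\ne0$, adding multiples of $x_0$ to $e_1,\dots,e_{k-1}$ achieves $f(e_j)=(-d)^{j+1}\binom k{j+1}$ for $1\le j\le k-1$, and for $j=0$ this equation is the hypothesis $f(x_0)=-kd$. Take $P$ with $Pe_j=e_{j+1}$ for $j<k-1$ and $Pe_{k-1}=0$. Then $P\in N_k$, and $T-P\in N$ by Lemma~\ref{lem:construct}.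

Conversely, let $T=P+Q\in W$ with $P,Q\in N$. If $E_P$ has finite dimension $k$, then $k\in J$ and $T\in H_k$ by Lemma~\ref{lem:trace}. Otherwise $X$ is infinite-dimensional and $d(T)=0$ by Lemma~\ref{lem:pole}, so $T\in H_\infty$.

(b) The set lies in $W$ by Lemma~\ref{lem:outsideW}. By (a) it contains $I+\lambda x_0\otimes f$ whenever $\lambda f(x_0)\notin\{-1,-2,\dots\}$. For each $f$ this allows $\lambda=0$ and some $\lambda\ne0$, so the span contains $I$ and $x_0\otimes f$.

(c) This follows from $Tx_0=(d+s)x_0$ and Lemma~\ref{lem:orbit}(b).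

(d) Let $P\in N_k$. By Lemma~\ref{lem:orbit}(a) there is $f\in X^*$ with $f(P^jx_0)=(-1)^{j+1}\binom k{j+1}$ for $0\le j\le k-1$. Then $T=I+x_0\otimes f$ has $d=1$ and $s=-k$, so $T\in H_k\setminus L$, and $T-P\in N$ by Lemma~\ref{lem:construct}. Conversely, let $P\in N$, $T\in H_k\setminus L$ and $T-P\in N$. Then $d(T)\ne0$, since $d=0$ and $kd+s=0$ would put $T$ in $L$. By Lemmas~\ref{lem:pole} and \ref{lem:trace}, $P\in N_j$ for an integer $j$ with $jd+s=0$, and $j=k$.
\end{proof}

In infinite dimension, part (a) does not say how much of $H_\infty$ lies in $N+N$: for $d=0$ the two singularities in the proof of Lemma~\ref{lem:pole} coincide. We do not need to know. Part (d) is the bridge to the rest of the proof. It describes the nonlinear condition that the orbit has length $k$ in terms of $N$, the subspaces $H_k$ and $L$, and subtraction.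

\section{Preservation of the orbit length}\label{sec:W}

Let $\varphi\colon\mathcal A\to\mathcal B$ be a surjective linear map as in Theorem~\ref{thm:main} that satisfies \eqref{eq:pres}. By Lemma~\ref{lem:inj}, $\varphi$ is a linear bijection, and $\varphi(N)=N'$. The space $\mathcal A$ contains $u\otimes f$ for all $u\in X$ and a fixed $f\neq0$, so it is finite-dimensional exactly when $X$ is, and then $\mathcal A=\mathcal L(X)$; the same holds for $\mathcal B$ and $Y$. Hence $X$ and $Y$ are both infinite-dimensional, or both finite-dimensional with $(\dim X)^2=(\dim Y)^2$. In either case $\dim Y\ge3$, the results of Sections~\ref{sec:basic} and \ref{sec:sums} apply to $(Y,y_0,\mathcal B)$ with the same index sets $J,J^*$, and $\varphi^{-1}$ satisfies the same hypotheses as $\varphi$.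

\begin{proposition}\label{prop:W}
We have $\varphi(W)=W'$, and there is $\alpha\ne0$ with $\pi'(\varphi(T))=\alpha\,\pi(T)$ for all $T\in W$. Consequently $\varphi(N_k)=N_k'$ for all $k\in J$, and $\varphi(I)=\alpha(I+y_0\otimes g_0)$ for some $g_0\in Y^*$ with $g_0(y_0)=0$.
\end{proposition}

The plan is to show that $\varphi$ induces an invertible linear map $\Lambda$ of $\mathbb C^2$ which sends each line $\ell_k$, $k\in J$, to a line of the family $(\ell_j)_{j\in J^*}$, and that $\Lambda$ must be a scalar. In infinite dimension the position of the lines suffices. For $\dim X=n$ it does not: the map $(d,s)\mapsto(d,-(n+1)d-s)$ interchanges $\ell_k$ and $\ell_{n+1-k}$, so particular lines have to be recognized by other means. The line $\ell_1$ is recognized by Proposition~\ref{prop:sums}(c). The line $\ell_n$ is recognized by the following lemma, together with the fact that $N_n$ consists of nilpotent operators.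

\begin{lemma}\label{lem:span}
If $\dim X=n<\infty$ and $2\le j<n$, then $N_j$ spans $\mathcal L(X)$.
\end{lemma}

\begin{proof}
Let $\omega$ be a linear functional on $\mathcal L(X)$ that vanishes on $N_j$. Let $z\in X$ and $0\ne g\in X^*$ with $g(x_0)=0$. Since $\dim\ker g=n-1\ge j$, there are independent vectors $e_0=x_0,e_1,\dots,e_{j-1}$ in $\ker g$. Take $P$ with $Pe_i=e_{i+1}$ for $i<j-1$ and $Pe_{j-1}=0$. The operators $P$ and $P+z\otimes g$ agree on $E_P$, so both lie in $N_j$, and $\omega(z\otimes g)=0$. Such operators $z\otimes g$ span $N_1$: if $v_1=x_0,v_2,\dots,v_n$ is a basis with dual basis $v_i^*$ and $Tx_0=0$, then $T=\sum_{i\ge2}Tv_i\otimes v_i^*$. So $\omega$ vanishes on $N_1$, and $\omega(T)=\omega_1(Tx_0)$ for a linear functional $\omega_1$ on $X$. Since $j\ge2$, every $u\notin\mathbb Cx_0$ equals $Px_0$ for some $P\in N_j$ (extend $x_0,u$ to $j$ independent vectors and let $P$ shift them). Thus $\omega_1$ vanishes on $X\setminus\mathbb Cx_0$, which spans $X$, and $\omega=0$.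
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:W}]
\emph{The map $\Lambda$.} The bijection $\varphi$ maps $N+N$ onto $N'+N'$, hence the complement onto the complement; this is where surjectivity enters. Proposition~\ref{prop:sums}(b) gives $\varphi(W)=W'$.

Let $k\in J$. Then $V=\varphi(H_k)$ is a hyperplane of $W'$, and by Proposition~\ref{prop:sums}(a) it is contained in $\bigcup_{j\in J^*}H'_j$. So the subspace $\pi'(V)$ of $\mathbb C^2$ is contained in $\bigcup_{j\in J^*}\ell_j$. It is not $\mathbb C^2$, which contains uncountably many lines through $0$, and it is not $\{0\}$, since $L'$ has codimension two. Hence $\pi'(V)=\ell_j$ for some $j=\sigma(k)\in J^*$. Then $V\subset H'_j$, and both are hyperplanes, so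
\[
\varphi(H_k)=H'_{\sigma(k)}\qquad(k\in J).
\]
The map $\sigma\colon J\to J^*$ is injective because $\varphi$ is, and $\sigma(1)=1$ by Proposition~\ref{prop:sums}(c). Next, $\varphi(L)=\varphi(H_1\cap H_2)=H'_1\cap H'_{\sigma(2)}=L'$. So there is an invertible linear map $\Lambda$ of $\mathbb C^2$ with $\pi'\circ\varphi=\Lambda\circ\pi$ on $W$, and $\Lambda\ell_k=\ell_{\sigma(k)}$. Proposition~\ref{prop:sums}(d) yields
\begin{equation}\label{eq:Nk}
\varphi(N_k)=N'_{\sigma(k)}\qquad\text{whenever }k\in J\text{ and }\sigma(k)\ne\infty .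
\end{equation}
We have to show that $\Lambda$ is a scalar $\alpha$. Then $\sigma(k)=k$, so \eqref{eq:Nk} gives $\varphi(N_k)=N'_k$, and $\pi'(\varphi(I))=(\alpha,0)$ gives the form of $\varphi(I)$.

\emph{Infinite dimension.} Write $\Lambda(d,s)=(ad+bs,\,cd+es)$, so $\Lambda(1,-k)=(a-bk,\,c-ek)$. If $b\ne0$, then for large $k$ we have $a-bk\ne0$ and $\sigma(k)=(ek-c)/(a-bk)\to-e/b$. A sequence of distinct positive integers does not converge, so $b=0$. Then $ae\ne0$ and $\sigma(k)=(ek-c)/a$. From $\sigma(1)=1$ we get $c=e-a$ and $\sigma(k)=1+\rho(k-1)$ with $\rho=e/a$. Since $\sigma(2)\in\{2,3,\dots\}$, the number $\rho$ is a positive integer. The map induced by $\varphi^{-1}$ is $\Lambda^{-1}$, which is triangular with diagonal entries $1/a$ and $1/e$, so $1/\rho$ is a positive integer too. Hence $\rho=1$, $e=a$, $c=0$.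

\emph{Dimension $n$, $3\le n<\infty$.} Now $\sigma$ is a permutation of $\{1,\dots,n\}$ with $\sigma(1)=1$. If $P\in N_n$, then $E_P=X$ and $P$ is nilpotent by Lemma~\ref{lem:orbit}. So $N_n$ lies in the hyperplane of operators of trace zero, and by \eqref{eq:Nk} the set $N'_{\sigma(n)}$ lies in a hyperplane of $\mathcal L(Y)$. As $\sigma(n)\ge2$, Lemma~\ref{lem:span} forces $\sigma(n)=n$.

Thus $p=(1,-1)$ and $q=(1,-n)$ are eigenvectors of $\Lambda$, say $\Lambda p=\lambda p$ and $\Lambda q=\mu q$. From
\[
(n-1)\,(1,-k)=(n-k)\,p+(k-1)\,q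
\]
we see that for $2\le k\le n-1$ the line $\ell_k$ is spanned by $p+\zeta_kq$ with $\zeta_k=(k-1)/(n-k)>0$. The map $\Lambda$ sends $\mathbb C(p+\zeta q)$ to $\mathbb C(p+\rho\zeta q)$ with $\rho=\mu/\lambda$, so multiplication by $\rho$ permutes the finite set $\{\zeta_2,\dots,\zeta_{n-1}\}$ of positive numbers. This set is nonempty because $n\ge3$. Hence $\rho>0$, multiplication by $\rho$ fixes the largest element, and $\rho=1$. So $\Lambda=\lambda I$.
\end{proof}

\section{Recovering the similarity}\label{sec:similarity}

After division by $\alpha$, the map $\varphi$ of Section~\ref{sec:W} satisfies the hypotheses of the next proposition (note that $1,2,3\in J$). The local spectral radius plays no further role.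

\begin{proposition}\label{prop:sim}
Let $X,Y,x_0,y_0,\mathcal A,\mathcal B$ be as in Theorem~\ref{thm:main}, and let $\varphi\colon\mathcal A\to\mathcal B$ be a linear bijection such that
\[
\varphi(N_1)=N'_1,\qquad\varphi(N_2)\subset N'_2,\qquad\varphi(N_3)\subset N'_3,\qquad\varphi(I)=I+y_0\otimes g_0,
\]
where $g_0\in Y^*$ and $g_0(y_0)=0$. Then there is a bounded linear bijection $A\colon X\to Y$ with $Ax_0=y_0$ and $\varphi(T)=ATA^{-1}$ for all $T\in\mathcal A$.
\end{proposition}

\begin{proof}
Orbits of length one determine $A$, orbits of length two determine $\varphi$ up to an alternating form and a functional, and orbits of length three show that both vanish.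

\emph{Step 1: the map $A$.} If $\varphi(T)=ATA^{-1}$, then $\varphi(T)y_0=ATx_0$, and we use this as a definition. Fix $f_0\in X^*$ with $f_0(x_0)=1$ and put $Ax=\varphi(x\otimes f_0)y_0$. The map $A\colon X\to Y$ is linear. For $T\in\mathcal A$ the operator $T-(Tx_0)\otimes f_0$ lies in $N_1$, so its image annihilates $y_0$, and
\[
\varphi(T)y_0=ATx_0\qquad(T\in\mathcal A).
\]
If $Ax=0$, then $\varphi(x\otimes f_0)\in N'_1$, so $x\otimes f_0\in N_1$ and $x=0$. Every $y\in Y$ has the form $Sy_0$ with $S=\varphi(T)\in\mathcal B$, so $A$ is onto. Finally $Ax_0=\varphi(I)y_0=y_0$.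

We do not yet know that $A$ is bounded, and we work algebraically. Let $\psi(T)=A^{-1}\varphi(T)A$, a linear map $X\to X$ that depends linearly on $T$, and let $g=g_0\circ A$, a linear functional with $g(x_0)=0$. Since $\psi(T)^kx_0=A^{-1}\varphi(T)^ky_0$, the hypotheses become
\begin{equation}\label{eq:psi}
\psi(T)x_0=Tx_0,\qquad\psi(T)^kx_0=0\ \text{ for }T\in N_k,\ k=2,3,\qquad\psi(I)=I+x_0\otimes g .
\end{equation}
The goal is $\psi(T)=T$.

\emph{Step 2: $\psi$ on $N_1$.} Let $u\notin\mathbb Cx_0$. If $Tx_0=u$ and $Tu=0$, then $T\in N_2$, and \eqref{eq:psi} gives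
\begin{equation}\label{eq:two}
\psi(T)u=\psi(T)^2x_0=0\qquad(T\in\mathcal A,\ Tx_0=u,\ Tu=0).
\end{equation}
Fix one such operator $T_0$. If $T\in N_1$ and $Tu=0$, then \eqref{eq:two} applies to $T_0$ and to $T_0+T$, so $\psi(T)u=0$. Hence for $T\in N_1$ the vector $\psi(T)u$ depends only on $Tu$, which can be any vector of $X$, and there is a linear map $B_u\colon X\to X$ with $\psi(T)u=B_uTu$ for all $T\in N_1$.

The map $B_u$ does not depend on $u$. Let $u,v\notin\mathbb Cx_0$ and $T\in N_1$. If $v=cu+bx_0$, then $\psi(T)v=c\,\psi(T)u+b\,Tx_0=B_uTv$, so $B_v=B_u$. If $x_0,u,v$ are independent, then $B_{u+v}(Tu+Tv)=\psi(T)(u+v)=B_uTu+B_vTv$, where $Tu$ and $Tv$ can be prescribed arbitrarily; taking one of them zero gives $B_u=B_{u+v}=B_v$. Write $B$ for the common value. Then $\psi(T)v=BTv$ for all $T\in N_1$ and all $v\in X$; for $v\in\mathbb Cx_0$ both sides are zero.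

\emph{Step 3: the alternating form.} The bilinear map $(T,v)\mapsto\psi(T)v-BTv$ vanishes for $T\in N_1$, so it depends on $T$ only through $Tx_0$, which can be any vector of $X$. Hence there is a bilinear map $\delta\colon X\times X\to X$ with
\begin{equation}\label{eq:delta}
\psi(T)v=BTv+\delta(Tx_0,v)\qquad(T\in\mathcal A,\ v\in X).
\end{equation}
By \eqref{eq:two}, $\delta(u,u)=0$ for $u\notin\mathbb Cx_0$. For such $u$ the vectors $x_0\pm u$ are not in $\mathbb Cx_0$ either, and
\[
0=\delta(x_0+u,x_0+u)+\delta(x_0-u,x_0-u)=2\delta(x_0,x_0)+2\delta(u,u),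
\]
so $\delta(x_0,x_0)=0$. Thus $\delta(v,v)=0$ for all $v$, and expanding $\delta(u+v,u+v)$ gives $\delta(u,v)=-\delta(v,u)$.

Putting $v=x_0$ in \eqref{eq:delta} gives $\delta(u,x_0)=u-Bu$ for all $u$. Putting $T=I$ gives $\delta(x_0,v)=v+g(v)x_0-Bv$. By antisymmetry $v-Bv=-\bigl(v+g(v)x_0-Bv\bigr)$, so $Bv=v+\frac12g(v)x_0$, and
\begin{equation}\label{eq:form}
\psi(T)v=Tv+\tfrac12g(Tv)\,x_0+\delta(Tx_0,v),\qquad\delta(u,x_0)=-\tfrac12g(u)\,x_0 .
\end{equation}

\emph{Step 4: $g=0$ and $\delta=0$.} Let $x_0,u,w$ be independent, and take $T$ with $Tx_0=u$, $Tu=w$, $Tw=0$, so $T\in N_3$. By \eqref{eq:psi} and \eqref{eq:form},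
\[
\psi(T)x_0=u,\qquad\psi(T)u=w+\tfrac12g(w)x_0,\qquad\psi(T)w=\delta(u,w),
\]
and therefore
\[
0=\psi(T)^3x_0=\delta(u,w)+\tfrac12g(w)\,u .
\]
Interchanging $u$ and $w$ and adding, we get $g(w)u+g(u)w=0$, so $g(u)=g(w)=0$ and $\delta(u,w)=0$. Since $\dim X\ge3$, every $u\notin\mathbb Cx_0$ occurs in such a triple; as also $g(x_0)=0$, we have $g=0$. Then $\delta(u,x_0)=0=\delta(x_0,u)$ for all $u$ by \eqref{eq:form}. If $x_0,u,w$ are dependent, then $u\in\mathbb Cx_0$ or $w=au+bx_0$, and $\delta(u,w)=0$ in both cases. So $\delta=0$, and \eqref{eq:form} gives $\psi(T)=T$, that is, $\varphi(T)=ATA^{-1}$.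

\emph{Step 5: boundedness.} For $f\in X^*$ the operator $\varphi(x_0\otimes f)=A(x_0\otimes f)A^{-1}=y_0\otimes(f\circ A^{-1})$ is bounded on $Y$, so $f\circ A^{-1}$ is a bounded functional. If $y_n\to y$ and $A^{-1}y_n\to x$, then $f(x)=\lim_nf(A^{-1}y_n)=f(A^{-1}y)$ for all $f\in X^*$, so $x=A^{-1}y$. The closed graph theorem (a linear map between Banach spaces with closed graph is bounded) shows that $A^{-1}$ is bounded, and the inverse mapping theorem shows that $A$ is bounded.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:conj} and \ref{thm:main}]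
The ``if'' part is \eqref{eq:if}. Conversely, let $\varphi$ satisfy \eqref{eq:pres} and let $\alpha$ be as in Proposition~\ref{prop:W}. The sets $N'_k$ are closed under multiplication by nonzero scalars, so $\alpha^{-1}\varphi$ satisfies the hypotheses of Proposition~\ref{prop:sim}. Thus $\varphi(T)=\alpha ATA^{-1}$ with $Ax_0=y_0$, and $A\mathcal AA^{-1}=\alpha^{-1}\varphi(\mathcal A)=\mathcal B$.

For uniqueness, let $\alpha ATA^{-1}=\beta CTC^{-1}$ for all $T\in\mathcal A$, with $Ax_0=Cx_0=y_0$. Taking $T=I$ gives $\alpha=\beta$. So $D=C^{-1}A$ commutes with every $T\in\mathcal A$ and fixes $x_0$. With $f_0(x_0)=1$ and $T=u\otimes f_0$ we get $Du=DTx_0=TDx_0=u$ for all $u\in X$, so $A=C$.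
\end{proof}

\begin{remark}[Surjectivity is essential]\label{rem:onto}
Let $X$ be infinite-dimensional, $Y=X\oplus X$ with the norm $\|(x,x')\|=\max(\|x\|,\|x'\|)$, and $y_0=(x_0,0)$. The linear map $\varphi(T)=T\oplus T$ satisfies $\varphi(T)^ny_0=(T^nx_0,0)$, so $\mathrm r_{\varphi(T)}(y_0)=\mathrm r_T(x_0)$. It is not onto $\mathcal L(Y)$, whereas every map $T\mapsto\alpha ATA^{-1}$ with $\alpha\neq0$ and $A$ a bounded bijection is.
\end{remark}

\section{Dimension two}\label{sec:two}

Choosing bases that begin with $x_0$ and $y_0$, we may assume $X=Y=\mathbb C^2$ and $x_0=y_0=e_1$. Let $\mathfrak{sl}_2$ be the space of matrices of trace zero and let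
\[
\mathrm{Nil}=\Bigl\{\begin{pmatrix}a&b\\c&-a\end{pmatrix}:a^2+bc=0\Bigr\}
\]
be the set of nilpotent matrices. The plane $N_1$ consists of the matrices with first column zero; it has basis $E_{12},E_{22}$, and $N_1\cap\mathfrak{sl}_2=\mathbb CE_{12}$. By Lemma~\ref{lem:orbit}, $N=N_1\cup N_2$ with $N_2=\mathrm{Nil}\setminus N_1$. This explains the extra term in Theorem~\ref{thm:two}: adding $\operatorname{tr}(T)R$ with $R\in N_1$ changes neither the first column of $T$ nor any matrix of trace zero.

\begin{proof}[Proof of Theorem~\ref{thm:two}]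
\emph{Sufficiency.} Let $\varphi$ have the stated form. Then $\operatorname{tr}\varphi(T)=(\alpha+\operatorname{tr}R)\operatorname{tr}T$, so $\varphi(T)$ has trace zero exactly when $T$ does, and in that case $\varphi(T)=\alpha ATA^{-1}$. Hence $\varphi(T)=0$ forces $T=0$, so $\varphi$ is bijective, and $\varphi(T)\in\mathrm{Nil}$ if and only if $T\in\mathrm{Nil}$. From $\varphi(T)e_1=\alpha ATe_1$ we see that $\varphi(T)\in N_1$ if and only if $T\in N_1$. Since $N=N_1\cup\mathrm{Nil}$, condition \eqref{eq:pres} holds.

\emph{Necessity.} By Lemma~\ref{lem:inj}, $\varphi$ is bijective with $\varphi(N)=N$.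

First, $\varphi(N_1)=N_1$. Otherwise the plane $V=\varphi(N_1)\subset N$ meets $N_1$ in a proper subspace, so $V\setminus N_1\subset\mathrm{Nil}$ is dense in $V$, and $V\subset\mathrm{Nil}$ because $\mathrm{Nil}$ is closed. But $\mathrm{Nil}$ contains no plane. Indeed, after a similarity such a plane contains $E_{12}$, and if a matrix with entries $a,b,c$ as above and its sum with $E_{12}$ are both nilpotent, then $a^2+bc=0=a^2+(b+1)c$, so $c=a=0$ and the matrix is a multiple of $E_{12}$.

Consequently $\varphi(N_2)=N_2$. Let $H=E_{11}-E_{22}$. The matrices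
\[
M_t=tH-t^2E_{12}+E_{21}=\begin{pmatrix}t&-t^2\\1&-t\end{pmatrix}\qquad(t\in\mathbb C)
\]
lie in $N_2$, and $M_0,M_1,M_{-1}$ span $\mathfrak{sl}_2$. So $\varphi(\mathfrak{sl}_2)=\mathfrak{sl}_2$, and $\varphi$ maps $N_1\cap\mathfrak{sl}_2=\mathbb CE_{12}$ onto itself.

We show that $\varphi$ is a multiple of a similarity on $\mathfrak{sl}_2$. The matrix $\varphi(E_{21})\in N_2$ has kernel $\mathbb Cv$ with $v\notin\mathbb Ce_1$. Let $S$ be the invertible matrix with $Se_1=e_1$, $Se_2=v$, and put $\psi(T)=S^{-1}\varphi(T)S$. Then $\psi(E_{12})$ and $\psi(E_{21})$ are nonzero matrices of trace zero that annihilate $e_1$ and $e_2$ respectively, so $\psi(E_{12})=\beta E_{12}$ and $\psi(E_{21})=\gamma E_{21}$ with $\beta\gamma\ne0$. Write $\psi(H)=\alpha H+\mu E_{12}+\nu E_{21}$. The matrix $\psi(M_t)=\alpha tH+(\mu t-\beta t^2)E_{12}+(\nu t+\gamma)E_{21}$ is nilpotent, so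
\[
\alpha^2t^2+(\mu t-\beta t^2)(\nu t+\gamma)=0\qquad(t\in\mathbb C).
\]
The coefficients of $t$, $t^3$ and $t^2$ give $\mu=0$, $\nu=0$ and $\alpha^2=\beta\gamma$; in particular $\alpha\ne0$. For $D=\operatorname{diag}(1,\alpha/\beta)$ we have $\alpha DHD^{-1}=\alpha H$, $\alpha DE_{12}D^{-1}=\beta E_{12}$ and $\alpha DE_{21}D^{-1}=(\alpha^2/\beta)E_{21}=\gamma E_{21}$. Hence $\varphi(T)=\alpha ATA^{-1}$ on $\mathfrak{sl}_2$, where $A=SD$ fixes $e_1$.

Put $R=\varphi(E_{22})-\alpha AE_{22}A^{-1}$. Both terms annihilate $e_1$, so $Re_1=0$. For any $T$ the matrix $T-\operatorname{tr}(T)E_{22}$ has trace zero, so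
\[
\varphi(T)=\alpha A\bigl(T-\operatorname{tr}(T)E_{22}\bigr)A^{-1}+\operatorname{tr}(T)\,\varphi(E_{22})=\alpha ATA^{-1}+\operatorname{tr}(T)\,R .
\]
Since $\varphi$ is injective and maps $\mathfrak{sl}_2$ onto itself, $\varphi(E_{22})\notin\mathfrak{sl}_2$, that is, $\alpha+\operatorname{tr}R\ne0$.

Finally, for $\alpha=1$, $A=I$, $R=E_{22}$ we get $\varphi(I)=I+2E_{22}$. This is not a scalar, so $\varphi$ is not of the form $T\mapsto\beta CTC^{-1}$.
\end{proof}

\begin{remark}
The hypothesis $\dim X\ge3$ was used twice in an essential way, and the two uses match the two parameters of $R=rE_{22}+qE_{12}$. An element of $W$ is an upper triangular matrix with diagonal entries $d+s$ and $d$, and trace $2d+s$. For $\varphi(T)=T+r\operatorname{tr}(T)E_{22}$ with $r\ne-1$, the map $\Lambda$ of Section~\ref{sec:W} sends $(1,-1)$ to $(1+r)(1,-1)$ and fixes $(1,-2)$: it preserves $\ell_1$ and $\ell_2$, and there is no third line to force $r=0$. For $\varphi(T)=T+q\operatorname{tr}(T)E_{12}$, the map $\Lambda$ is the identity and the conditions on $\varphi$ in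 Proposition~\ref{prop:sim} hold, with $N_3$ empty. Here $A=I$ and $\varphi(I)=I+2qE_{12}$, so $g(v)=2qv_2$, and there is no orbit of length three to force $g=0$ in Step~4.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Linear Maps Preserving Matrices of Local Spectral Radius Zero at a Fixed Vector},
\texttt{https://\allowbreak homsy-staging.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 9A59DD2C1466ADCD8FC2598ED6516F14/\allowbreak S0008414X18000408a.pdf/\allowbreak linear\_\allowbreak maps\_\allowbreak preserving\_\allowbreak matrices\_\allowbreak of\_\allowbreak local\_\allowbreak spectral\_\allowbreak radius\_\allowbreak zero\_\allowbreak at\_\allowbreak a\_\allowbreak fixed\_\allowbreak vector.pdf}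

\end{thebibliography}
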